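# A saturated linear system that brings every trajectory to an unstable origin

## 1. A rational matrix that is convergent and unstable

**Theorem 1.** Let $\sigma:\mathbf R\to\mathbf R$ be the saturation function, $\sigma(x)=x$ for $|x|\le 1$, $\sigma(x)=1$ for $x\ge 1$, $\sigma(x)=-1$ for $x\le -1$, extended componentwise to $\sigma:\mathbf R^n\to\mathbf R^n$. There are $n$ and $A\in\mathbf Q^{n\times n}$ such that, with $f(x)=\sigma(Ax)$, for every $x\in\mathbf R^n$ there is $t$ with $f^t(x)=0$, but $A$ has an eigenvalue of modulus $>1$ and $0$ is not Lyapunov stable. Padding $A$ with a zero block gives such examples in all larger dimensions.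

Let us unpack this. A map $f(x)=\sigma(Ax)$ with $A$ rational is called a *saturated linear function*. It defines the dynamical system $x_{t+1}=\sigma(Ax_t)$, and $0$ is a fixed point.

**Definition.** The system is *globally convergent* if $f^t(x)\to 0$ for every $x\in\mathbf R^n$. The origin is *stable in the sense of Lyapunov* if for every $\varepsilon>0$ there is $\delta>0$ such that $\|x_0\|<\delta$ implies $\|x_t\|<\varepsilon$ for all $t\ge0$. The system is *globally asymptotically stable* if both hold.

The paper "The Stability Of Saturated Linear Dynamical Systems Is Undecidable" is the source of the following conjecture: for every $n\ge1$ and every $A\in\mathbf Q^{n\times n}$, the system $x_{t+1}=\sigma(Ax_t)$ is globally convergent if and only if it is globally asymptotically stable. One implication is part of the definition. Theorem 1 says that the other one is false, in a strong form: trajectories do not merely converge to $0$, they reach it exactly, in finite time.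

Two facts locate the difficulty. Near the origin no coordinate saturates, so $f$ coincides there with $x\mapsto Ax$. Hence the system is locally asymptotically stable if and only if all eigenvalues of $A$ have modulus less than one. The conjecture therefore asks whether global convergence, a statement about all of $\mathbf R^n$, forces the eigenvalues of $A$ into the open unit disc. For symmetric $A$ the two notions are equivalent, so a counterexample must be non-symmetric.

Without the hypothesis "linear near the fixed point", it is easy to be attracting but not stable. On the circle $[0,1]/(0\sim1)$ take $h(\theta)=2\theta-\theta^2$. Since $1-h(\theta)=(1-\theta)^2$, we have $1-\theta_t=(1-\theta_0)^{2^t}$, which tends to $0$ for $\theta_0\in(0,1]$; so every trajectory converges to the point $0\sim 1$. Now start at a tiny $\theta_0>0$ and write $u_t=1-\theta_t$. At the first time with $u_t\le\frac34$ the previous value was $>\frac34$, so $u_t\in(\frac9{16},\frac34]$, and the trajectory is at distance at least $\frac14$ from the fixed point. It leaves on one side and comes back on the other. This $h$ has slope $2$ on one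 side of the fixed point and slope $0$ on the other, so it is not linear there. Our question is whether a map that is linear near $0$ can make a similar excursion.

## 2. Hand computations in dimensions one and two

**Dimension one.** Let $f(x)=\sigma(ax)$. If $|a|<1$ then $|f(x)|\le|a||x|$ and everything is stable. If $a\ge1$ then $f(1)=1$. If $a\le-1$ then $f(1)=-1$ and $f(-1)=1$. So global convergence holds exactly when $|a|<1$.

**Dimension two, one expanding direction.** A sensible first plan is to let one direction expand, let saturation stop the growth, and use the other coordinate to steer the state back to $0$. For example, let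
$$A=\begin{pmatrix}3&-1\\3&-1\end{pmatrix},\qquad \text{with eigenvalues } 2 \text{ and } 0 .$$
Here $y$ acts against $x$, but $A(1,1)^T=(2,2)^T$, so $\sigma(A(1,1)^T)=(1,1)^T$ and there is a nonzero fixed point.

**Dimension two, two expanding directions.** Let
$$A=\begin{pmatrix}0&-2\\2&0\end{pmatrix},\qquad \text{with eigenvalues } \pm2i .$$
Now $(1,1)\mapsto(-1,1)\mapsto(-1,-1)\mapsto(1,-1)\mapsto(1,1)$, a nonzero cycle.

Both failures are instances of general obstructions. It pays to prove these first, because they tell us what a counterexample must look like.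

## 3. Parity of the unstable eigenvalues, and why they cannot fill the space

**Theorem 4.** Let $f:\mathbf R^n\to\mathbf R^n$ be continuous with bounded image and $f(x)=Ax$ near $0$ (e.g. $f=\sigma(A\,\cdot)$). If all trajectories converge to $0$, then:

(a) $A$ has no eigenvalue of modulus $1$;

(b) counted with multiplicity, the number of real eigenvalues $>1$ is even and the number of real eigenvalues $<-1$ is even; hence the number $k$ of eigenvalues of modulus $>1$ is even;

(c) $k<n$ (for $n\ge1$).

(The numbering of results is not in order of appearance: Theorems 2 and 3 come in Section 4.) Here $A$ is any real matrix. Two textbook tools are needed. The first is the Brouwer degree $\deg(g,\Omega,0)$ of a continuous $g:\overline\Omega\to\mathbf R^n$ on a bounded open set $\Omega$ with no zero on $\partial\Omega$. It is unchanged under homotopies with no zero on $\partial\Omega$; it is $1$ for the identity if $0\in\Omega$; and if the only zero of $g$ in $\Omega$ is $0$ and $g$ is an invertible linear map $L$ near $0$, it equals $\operatorname{sign}\det L$. The second is Sierpiński's theorem (Sierpiński 1918; Engelking,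 *General Topology*, Thm 6.1.27): a continuum is not a countable union of pairwise disjoint closed sets, at least two of which are nonempty. We need it only for the interval, and prove that case below.

**Proof of (a).** The purpose is to exclude rotating linear orbits. Suppose $Av=\lambda v$ with $|\lambda|=1$, $v\neq0$; replacing $v$ by $iv$ if necessary, $\operatorname{Re}v\ne0$. Since $A$ is real, $A\operatorname{Re}(\lambda^tv)=\operatorname{Re}(\lambda^{t+1}v)$. For small $\varepsilon>0$ the points $x_t=\varepsilon\operatorname{Re}(\lambda^tv)$ all lie where $f=A$, so they form a trajectory of $f$. By compactness of the unit circle, powers $\lambda^{t'}$ and $\lambda^{t''}$ with $t''-t'$ as large as we like come arbitrarily close to each other, so $\lambda^{t''-t'}$ is close to $1$. Hence $\lambda^{t_j}\to1$ for some $t_j\to\infty$, and $x_{t_j}\to\varepsilon\operatorname{Re}v\ne0$. This contradicts convergence to $0$.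

**Proof of (b).** The purpose is to turn "no periodic point except $0$" into a sign condition. Let $N\ge1$. A fixed point of $f^N$ is periodic for $f$ and its trajectory converges to $0$, so the point is $0$. Choose $R$ such that $f(\mathbf R^n)$ lies in the open ball of radius $R$. For $|x|=R$ and $s\in[0,1]$ we have $|sf^N(x)|<R$, so $x-sf^N(x)\ne0$. By homotopy invariance, $I-f^N$ has degree $1$ on the ball of radius $R$ at $0$. Its only zero is $0$, near which it equals $I-A^N$. This is invertible, since an eigenvalue $\lambda$ of $A$ with $\lambda^N=1$ would have modulus $1$, against (a). Hence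
$$\operatorname{sign}\det(I-A^N)=1\qquad\text{for every }N\ge1. \tag{1}$$
Write $\det(I-A^N)=\prod(1-\lambda^N)$ over the eigenvalues with multiplicity. A non-real conjugate pair contributes $|1-\lambda^N|^2>0$. A real $\lambda$ with $|\lambda|<1$ contributes a positive factor. A real $\lambda>1$ contributes a negative factor. A real $\lambda<-1$ contributes a negative factor if $N$ is even and the positive factor $1+|\lambda|^N$ if $N$ is odd. So $N=1$ in (1) says that the number of eigenvalues $>1$ is even. Then $N=2$ says that the number of eigenvalues $>1$ plus the number $<-1$ is even, so the latter is even as well. Non-real eigenvalues of modulus $>1$ come in conjugate pairs, so $k$ is even.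

**Sierpiński's theorem for $[0,1]$.** The purpose is to have this tool for (c) with proof. Suppose $[0,1]=\bigcup_iE_i$ is a countable union of pairwise disjoint closed sets, at least two of them nonempty. Take interiors relative to $[0,1]$ and put $K=[0,1]\setminus\bigcup_i\operatorname{int}E_i$, a closed set. If $K$ were empty, the sets $E_i=\operatorname{int}E_i$ would be open and would disconnect $[0,1]$. So $K\ne\emptyset$. By Baire's theorem applied to $K=\bigcup_i(E_i\cap K)$, there are an index $i$ and a relatively open interval $J$ with $\emptyset\ne K\cap J\subset E_i$. Let $p\in K\cap J$. The interval $J$ is not contained in $E_i$, since otherwise $J\subset\operatorname{int}E_i$ would miss $K$. So there is $y\in J\setminus E_i$. As $K\cap J\subset E_i$, we have $y\notin K$, so $y\in\operatorname{int}E_j$ for some $j\ne i$. Say $p<y$; the other case is symmetric. Let $s=\inf\{u\ge p:[u,y]\subset E_j\}$. Since $E_j$ is closed, $s\in E_j$, and since $p\in E_i$, $s>p$; in particular $s\in J$. If $s\in\operatorname{int}E_j$, the interval could be extended to the left, so $s\notin\operatorname{int}E_j$. By disjointness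 $s$ lies in no other interior either. Hence $s\in K\cap J\subset E_i$, contradicting $s\in E_j$.

**Proof of (c).** The purpose is to show that if every direction expands at $0$, the points reaching $0$ at different times are separated into closed classes. Suppose $k=n\ge1$. Then $A$ is invertible and $A^{-1}$ has spectral radius $<1$, so in a suitable norm $|Ax|\ge c|x|$ with $c>1$. Let $U$ be a closed ball about $0$ in this norm on which $f=A$. A trajectory converging to $0$ lies in $U$ from some time $T$ on. If $x_T\ne0$, then $|x_{T+s}|\ge c^s|x_T|$ is unbounded, which is impossible in $U$. So every trajectory hits $0$ exactly.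

Let $\bar Q$ be a closed ball about $0$ of positive radius containing $f(\mathbf R^n)$, and let $P_t\subset\bar Q$ be the set of points whose first hitting time of $0$ is $t$. These sets are pairwise disjoint and cover $\bar Q$. All are closed: $P_0=\{0\}$. Next, $P_1=(f|_{\bar Q})^{-1}(0)\setminus\{0\}$, and since $A$ is injective, $f^{-1}(0)\cap U=\{0\}$, so $0$ is an isolated point of the closed set $(f|_{\bar Q})^{-1}(0)$ and removing it leaves a closed set. Finally, $P_{t+1}=(f|_{\bar Q})^{-1}(P_t)$ for $t\ge1$: if $f(x)\in P_t$ then $x\ne0$, because $f(0)=0\notin P_t$, so the first hitting time of $x$ is $t+1$; the converse is clear since $f(x)\in\bar Q$. Preimages of closed sets are closed.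

Now intersect the $P_t$ with a segment in $\bar Q$ from $0$ to a nonzero point. Its endpoints lie in different classes, and the segment is a countable disjoint union of closed sets, contradicting Sierpiński's theorem. $\blacksquare$

So an unstable, convergent example has $k\ge2$ even and $n>k$. The first candidate is $n=3$, $k=2$. At this point the argument for (c) has a definite hole: if $A=\mathrm{diag}(2,2,0)$, the kernel of $A$ is the $z$-axis, so $0$ is no longer isolated in $f^{-1}(0)$ and $P_1$ need not be closed. A trajectory may leave $0$ along the expanding plane and land on $0$ along the kernel. We now build a map that does this.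

## 4. Piecewise linear maps, and the two halves of the construction

**Definition.** A map is *rational CPWL* if it is continuous and its domain is covered by finitely many convex polyhedra with rational data (polytopes if the domain is bounded), on each of which the map is affine with rational coefficients.

For example, $\sigma$ is rational CPWL with the three pieces $x\le-1$, $-1\le x\le1$, $x\ge1$, and so is $\max(s,t)$ on $\mathbf R^2$ with two half-planes. Compositions of rational CPWL maps are rational CPWL: if $g=g_i$ on $P_i$ and $h$ is affine on each $R_j$, then $h\circ g$ is affine on each rational polyhedron $P_i\cap g_i^{-1}(R_j)$, and these cover the domain. Using common refinements $P_i\cap R_j$, sums, maxima and minima of rational CPWL functions are rational CPWL as well.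

**Theorem 2.** There is an odd rational CPWL map $\Phi:\mathbf R^3\to[-1,1]^3$ with $\Phi(x,y,z)=(2x,2y,0)$ for $|x|+|y|+|z|\le\frac12$, all of whose trajectories reach $0$ in finite time.

**Theorem 3.** Let $Q=[-1,1]^m$ and let $\Phi:Q\to Q$ be odd, rational CPWL, and linear near $0$. Then there are rational matrices $A_1,\dots,A_d$ with $\Phi(x)=\sigma(A_d\,\sigma(A_{d-1}\cdots\sigma(A_1x)))$ on $Q$.

A small case of Theorem 3: for $m=1$, the function $\Phi(x)=x-\frac12\sigma(2x)$ vanishes for $|x|\le\frac12$. With $A_1=\binom12$ and $A_2=(1,-\frac12)$ we get $\sigma(A_1x)=(x,\sigma(2x))$ on $[-1,1]$ and $\sigma(A_2\sigma(A_1x))=\Phi(x)$, since $|\Phi|\le\frac12$.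

Theorem 2 gives the dynamics but is not of the form $\sigma(Ax)$. Theorem 3 writes it as a composition of such maps, and Section 8 arranges the layers in a cycle to get a single matrix.

## 5. A two-dimensional complex that swallows its own expansion

Let $X,Y,Z$ be the standard basis of $\mathbf R^3$, let $|w|_1$ be the $\ell^1$ norm and $O=\{|w|_1\le1\}$ the octahedron. We write $\{v_0,\dots,v_j\}$ or $[v_0,v_1]$ for convex hulls. Put
$$B=\{z=0\}\cap O,\quad V=\{0,-X,Z\},\quad T_+=\{X,Y,Z\},\quad T_-=\{-X,Y,Z\},$$
$$\mathcal A=B\cup V\cup T_+\cup T_-\cup(-V)\cup(-T_+)\cup(-T_-).$$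
So $B$ is the horizontal square, $T_\pm$ are the two upper faces of $O$ with $y\ge0$, and $V$ is a vertical triangle inside $O$.

We want a map $F$ on $\mathcal A$ that doubles the inner square $|w|_1\le\frac12$ of $B$. The outer ring of $B$ then has to go somewhere. It cannot stay in $B$: the argument for Theorem 4(c), applied to a self-map of $B$ that doubles near $0$, forbids it. So $F$ pushes part of the ring onto $T_\pm$. Let $D=\frac12(Z-X)$, the midpoint of $[Z,-X]$, and prescribe the odd vertex map
$$0\mapsto0,\quad \tfrac12X\mapsto X,\quad \tfrac12Y\mapsto Y,\quad X\mapsto Z,\quad Y\mapsto -X,\quad Z\mapsto 0,\quad D\mapsto -X, \tag{2}$$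
with $-v\mapsto-F(v)$. Every vertex dies: $\frac12X\to X\to Z\to0$, and $\frac12Y\to Y\to-X\to-Z\to0$, and $D\to-X$. Subdivide $\mathcal A$ into the following triangles and their negatives, and let $F$ be affine on each.

| triangle | image under $F$ |
|---|---|
| B1 $\{0,\frac12X,\frac12Y\}$ | $\{0,X,Y\}\subset B$ |
| B2 $\{\frac12X,\frac12Y,X\}$ | $\{X,Y,Z\}=T_+$ |
| B3 $\{\frac12Y,X,Y\}$ | $\{Y,Z,-X\}=T_-$ |
| B4 $\{0,\frac12Y,-\frac12X\}$ | $\{0,Y,-X\}\subset B$ |
| B5 $\{\frac12Y,-\frac12X,Y\}$ | $[Y,-X]\subset B$ |
| B6 $\{-\frac12X,Y,-X\}$ | $[-X,-Z]\subset -T_+$ |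
| V1 $\{0,Z,D\}$ | $[0,-X]\subset V$ |
| V2 $\{0,D,-\frac12X\}$ | $[0,-X]\subset V$ |
| V3 $\{-\frac12X,D,-X\}$ | $[-X,-Z]\subset -T_+$ |
| $T_+=\{X,Y,Z\}$ | $\{Z,-X,0\}=V$ |
| T1 $\{-X,Y,D\}$ | $[-Z,-X]\subset -T_+$ |
| T2 $\{D,Y,Z\}$ | $[-X,0]\subset V$ |

Each image is read off from (2). The table also shows why $\mathcal A$ has these pieces: B2 and B3 force $T_\pm$ into $\mathcal A$, and $T_+$ forces $V$. The vertex $D$ is there because an affine map on all of $T_-$ would have image $\{-Z,-X,0\}$, which is not in $\mathcal A$. With $D\mapsto -X$, the triangle $T_-$ is folded onto the broken line $[-Z,-X]\cup[-X,0]$ instead.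

**Step 1.** *This step checks that $F$ is well defined, continuous, odd, and maps $\mathcal A$ into $\mathcal A$.* The triangle $\{0,X,Y\}$ is cut off at the midpoints into B1 and a quadrilateral, which the diagonal $[\frac12Y,X]$ splits into B2 and B3. Likewise $\{0,-X,Y\}$ is B4 plus a quadrilateral split by $[-\frac12X,Y]$ into B5 and B6. So B1–B6 tile $B\cap\{y\ge0\}$, and their negatives tile $B\cap\{y\le0\}$; both halves cut the common segment $[-X,X]$ at $\pm\frac12X$ and $0$. V1–V3 tile $V$, and T1, T2 tile $T_-$. By looking at signs of coordinates (for instance $T_+$ has all coordinates $\ge0$ with sum $1$, and $V$ has $x\le0$, $y=0$, $z\ge0$), the intersections of distinct pieces are, up to an overall sign,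
$$B\cap V=[0,-X],\quad B\cap T_+=[X,Y],\quad B\cap T_-=[Y,-X],$$
$$V\cap T_+=\{Z\},\quad V\cap T_-=[-X,Z],\quad T_+\cap T_-=[Y,Z],\quad V\cap(-V)=\{0\},$$
$$V\cap(-T_+)=\{-X\},\quad T_+\cap(-T_-)=\{X\},$$
while $V\cap(-T_-)$, $T_+\cap(-T_+)$ and $T_-\cap(-T_-)$ are empty. The subdivisions agree on these sets. The edge $[0,-X]$ is cut at $-\frac12X$ both in $B$ (B4, B6) and in $V$ (V2, V3). The edge $[-X,Z]$ is cut at $D$ both in $V$ (V1, V3) and in $T_-$ (T1, T2). The edges $[X,Y]$, $[Y,-X]$, $[Y,Z]$ are not cut on either side. (The edge $[X,Z]$ lies only in $T_+$ and is not cut.) On a common edge an affine map is determined by its values at the two ends, so the definitions agree and $F$ is continuous. The subdivision is symmetric and the vertex map is odd, so $F$ is odd. All images in the table lie in $\mathcal A=-\mathcal A$, so $F(\mathcal A)\subset\mathcal A$.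

**Step 2.** *This step records two formulas for later use.* First,
$$F(x,y,0)=(2x,2y,0)\qquad\text{for }|x|+|y|\le\tfrac12, \tag{3}$$
by B1, B4 and oddness. Second,
$$F(x,0,z)=F(x,0,0)\qquad\text{on }\pm V. \tag{4}$$
Indeed, the projection $(x,0,z)\mapsto(x,0,0)$ sends V1 and V2 into $[0,-\frac12X]$ and V3 into $[-\frac12X,-X]$, and $F$ is affine on each of these segments. So both sides of (4) are affine on each of V1–V3, and it suffices to compare them at vertices. At $0$, $-\frac12X$, $-X$ the projection is the identity; $D$ projects to $-\frac12X$, and $F(D)=-X=F(-\frac12X)$; $Z$ projects to $0$, and $F(Z)=0=F(0)$. Oddness gives $-V$.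

**Step 3.** *This step shows that every point of $\Gamma=V\cup(-V)\cup[X,Z]\cup[-X,-Z]$ reaches $0$.* Since $F$ is affine on $T_+$, $F([X,Z])=[Z,0]$; and $F([Z,0])=\{0\}$ by (4). So $[X,Z]$, and by oddness $[-X,-Z]$, reaches $0$ in two steps. A point $(-a,0,z)\in V$ has the same image as $(-a,0,0)$. That image is $0$ if $a=0$. It is $(-2a,0,0)\in V$ if $0<a\le\frac12$. It lies in $F([-\frac12X,-X])=[-X,-Z]$ if $a\ge\frac12$. So $a$ doubles finitely many times, then the point enters $[-X,-Z]$, then $[-Z,0]$, then $0$. Oddness covers $-V$.

**Step 4.** *This step disposes of $\pm T_\pm$.* We have $F(T_+)=V\subset\Gamma$ and $F(T_-)\subset[-Z,-X]\cup[-X,0]\subset\Gamma$. By Step 3 and oddness, all points of $\pm T_\pm$ reach $0$.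

**Step 5.** *This step disposes of the base $B$, hence of all of $\mathcal A$.* Let $0\ne w\in B$. While $|w|_1\le\frac12$, (3) gives $w\mapsto2w\in B$. After finitely many steps $|w|_1>\frac12$, so $w$ lies in $\pm$B2, $\pm$B3, $\pm$B5 or $\pm$B6. By oddness take the plus sign. B2 goes to $T_+$ and B3 to $T_-$, covered by Step 4. B6 goes to $[-X,-Z]\subset\Gamma$. B5 goes to $[Y,-X]$, an edge of B6, and $F([Y,-X])=[-X,-Z]\subset\Gamma$. So every $F$-trajectory in $\mathcal A$ reaches $0$.

Where does the hole in Theorem 4(c) show? In every row of the table whose image contains $0$, the point $0$ is an extreme point of the image. So the points sent to $0$ are the convex hull of the vertices sent to $0$: just $0$ in B1, B4, V2, just $Z$ in $T_+$ and T2, and $[0,Z]$ in V1. Hence $F^{-1}(0)=[-Z,Z]$: every trajectory in $\mathcal A$ comes to $0$ along the $z$-axis.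

## 6. Three auxiliary maps that extend $F$ to $\mathbf R^3$

A retraction $r:O\to\mathcal A$ would extend $F$ to $F\circ r$. For the retraction constructed below this alone is not good enough, because $F\circ r$ is not linear near $0$: for small $s>0$ it will send $(0,-s,s)$ and $(0,0,s)$ to $0$ but $(0,-s,0)$ to $(0,-2s,0)$. So we first flatten small vectors to $z=0$. This disturbs points of $V$, but (4) says that $F$ does not notice. Write $\mathrm{cl}(t,a)=\max(-a,\min(t,a))$ for $a\ge0$, which is odd in $t$, and $s^+=\max(s,0)$.

**Step 1.** *This step cuts $\mathbf R^3$ down to $O$.* Let $c(x,y,z)=(x',y',z')$ with $x'=\sigma(x)$, $y'=\mathrm{cl}(y,1-|x'|)$, $z'=\mathrm{cl}(z,1-|x'|-|y'|)$. Then $|x'|+|y'|+|z'|\le1$, so $c$ maps $\mathbf R^3$ to $O$. It is odd and rational CPWL, and it is the identity on $O$.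

**Step 2.** *This step flattens small vectors.* Let $q:O\to O$, $q(x,y,z)=(x,y,\mathrm{cl}(z,(2|w|_1-1)^+))$ with $w=(x,y,z)$. It is odd and rational CPWL. The third coordinate keeps its sign (or becomes $0$) and does not grow in absolute value, so $q$ does map to $O$, and $q(\pm V)\subset\pm V$ with only $z$ changed. If $|w|_1\le\frac12$, the cap is $0$ and $q(w)=(x,y,0)$. If $|w|_1=1$, the cap is $1$ and $q(w)=w$. If $z=0$, also $q(w)=w$.

**Step 3.** *This step constructs an odd rational CPWL retraction $r:O\to\mathcal A$.* On $O^+=O\cap\{z\ge0\}$ let $r=r_3r_2r_1$, where each $r_i$ moves points along a fixed direction until they hit a wall.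

The map $r_1$ clears the region $\{y\le0\le z\}$. There, $r_1(x,y,z)=(x,y+m,z-m)$ with $m=\min(-y,z)$; on $\{y\ge0\}$ it is the identity. The $\ell^1$ norm does not grow. Where $y=0$ or $z=0$ we have $m=0$, so the two definitions agree on $y=0$ and $r_1$ is continuous. Afterwards $y=0$ or $z=0$, so
$$r_1(O^+)\subset O_2:=(O\cap\{y,z\ge0\})\cup B.$$

The map $r_2:O_2\to O_2$ clears the interior of the tetrahedron $\{0,X,Y,Z\}$ through its face $y=0$. On $O\cap\{x,y,z\ge0\}$, $r_2(x,y,z)=(x-m,y+3m,z-m)$ with $m=\min(1-x-y-z,x,z)$; elsewhere it is the identity. The coordinates stay $\ge0$, and their sum grows by $m\le1-x-y-z$, so it stays $\le1$. The map is the identity where $x=0$, $z=0$ or $x+y+z=1$, and after it one of these three holds. The tetrahedron meets $O\cap\{x\le0,\,y,z\ge0\}$ in $x=0$ and meets $B$ in $z=0$, so $r_2$ is continuous. Its image lies in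
$$O_3:=(O\cap\{x\le0,\,y,z\ge0\})\cup T_+\cup B.$$

The map $r_3:O_3\to\mathcal A$ clears the interior of the tetrahedron $\{0,-X,Y,Z\}$ through its face $x=0$, which is now free. On $O\cap\{x\le0,\,y,z\ge0\}$, $r_3(x,y,z)=(x-3m,y-m,z-m)$ with $m=\min(1-|x|-y-z,y,z)$; elsewhere it is the identity. The signs are kept, and the $\ell^1$ norm changes by $3m-m-m=m$, so it stays $\le1$. The map is the identity where $y=0$, $z=0$ or $|w|_1=1$, and after it one of these holds. The tetrahedron meets $B$ in $z=0$, and meets $T_+$ in points with $x=0$ and $|w|_1=1$, so $r_3$ is continuous. In the three cases the image point lies in $V$, $B$ or $T_-$ respectively. So the image of $r_3$ lies in $V\cup B\cup T_-\cup T_+$.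

Each $r_i$ fixes $B\cup V\cup T_+\cup T_-$ pointwise. For $r_1$: these points have $z=0$ or $y\ge0$. For $r_2$: $B$ has $z=0$; $V\cap\{x\ge0\}=[0,Z]$ and $T_-\cap\{x\ge0\}$ lie in $x=0$; $T_+$ has sum $1$. For $r_3$: $B$ has $z=0$; $V$ has $y=0$; $T_-$ has $|w|_1=1$; $T_+\cap\{x\le0\}$ has $|w|_1=1$.

In particular $r$ is the identity on $z=0$, that is, on $B$. So setting $r(w)=-r(-w)$ for $z\le0$ is consistent and gives a continuous odd map $O\to\mathcal A$. It fixes $\mathcal A$: points of $\mathcal A$ with $z\ge0$ lie in $B\cup V\cup T_+\cup T_-$, because points of $-V$, $-T_\pm$ with $z\ge0$ have $z=0$ and so lie in $B$; the rest follows by oddness. (As announced, $r_1(0,-s,s)=0$, so $F(r(0,-s,s))=0$.)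

**Step 4.** *This step assembles $\Phi$ and proves Theorem 2.* Put
$$\Phi=F\circ r\circ q\circ c:\mathbf R^3\to\mathcal A\subset O\subset[-1,1]^3 .$$
It is odd and rational CPWL as a composition of such maps. If $|w|_1\le\frac12$, then $c(w)=w$, $q(w)=(x,y,0)\in B$, $r$ fixes this point, and (3) gives $\Phi(w)=(2x,2y,0)$.

Moreover $\Phi|_{\mathcal A}=F$. On $\mathcal A$, $c$ is the identity. On $B$ we have $z=0$, and on $\pm T_\pm$ we have $|w|_1=1$, so $q$ is the identity there, $r$ also, and $\Phi=F$. On $\pm V$, $q$ changes only $z$ and stays in $\pm V$, $r$ fixes the result, and (4) gives $F(q(w))=F(w)$.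

Hence after one step every trajectory of $\Phi$ lies in $\mathcal A$, and from then on it is an $F$-trajectory, which reaches $0$ in finite time by Section 5. $\blacksquare$

## 7. Odd piecewise linear maps as compositions of saturated layers

We prove Theorem 3. Piecewise linear functions are built from affine ones by $\max$ and $\min$, and $\sigma$ with an additive constant produces these. But there are no constants: every $\sigma(Ax)$ is odd, and so are compositions. The obvious remedy is a spare coordinate $u$ held at $1$, say by $u_{t+1}=\sigma(u_t)$. That ruins convergence, since a trajectory with $u_0=1$ keeps $u_t=1$ forever. So the constant has to be made out of $x$ itself, and this can work only away from $0$.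

**Definition.** $\mathcal N(m)$ is the smallest set of functions $Q_m=[-1,1]^m\to\mathbf R$ that contains the coordinates and is closed under rational linear combinations and under $g\mapsto\sigma\circ g$.

For example $x-\frac12\sigma(2x)\in\mathcal N(1)$. The function $|x|$ is not in $\mathcal N(1)$, since all elements of $\mathcal N(m)$ are odd (the odd functions contain the coordinates and are closed under both operations). We also use:
$$N\in\mathcal N(m+1),\ c\in\mathcal N(m),\ |c|\le1\ \Longrightarrow\ N(x,c(x))\in\mathcal N(m). \tag{5}$$
Indeed, the set of $N\in\mathcal N(m+1)$ for which the conclusion holds contains the coordinates and is closed under both operations.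

**Step 1.** *This step shows that if all components $\Phi_i$ lie in $\mathcal N(m)$, Theorem 3 follows.* Every element of $\mathcal N(m)$ is a rational linear combination of functions $h_1,\dots,h_N$, where $h_i=x_i$ for $i\le m$ and each later $h_j=\sigma(\ell_j(h_1,\dots,h_{j-1}))$ with $\ell_j$ rational linear. To see this, note that the coordinates have this form, for linear combinations one concatenates the lists, and for $\sigma\circ g$ one appends $\sigma\circ g$ to the list of $g$. Concatenating again, one list serves all $\Phi_i$. All $|h_j|\le1$ on $Q$. So if $A_t$ consists of identity rows and one extra row $\ell_{m+t}$, the layer $y\mapsto\sigma(A_ty)$ sends $(h_1,\dots,h_{m+t-1})$ to $(h_1,\dots,h_{m+t})$, because $\sigma$ does not change the old entries. A last layer forms the linear combinations $\Phi_i$ and outputs $\sigma(\Phi_i)=\Phi_i$, since $|\Phi_i|\le1$.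

**Step 2.** *This step brings a rational CPWL function $g:Q\to\mathbf R$ with affine components $g_1,\dots,g_p$ into the form $\max_j\min_{i\in S_j}g_i$, for finitely many index sets $S_j$.* (For example $|x|=\max(x,-x)$.)

*Claim: for $a,b\in Q$ there is $i$ with $g_i(a)\le g(a)$ and $g_i(b)\ge g(b)$.* If $a=b$, take a component with $g_i(a)=g(a)$. Otherwise parametrize $[a,b]$ by $s\in[0,1]$ and subtract from $g$, and from all $g_i$, the affine function of $s$ that takes the values $g(a)$ at $s=0$ and $g(b)$ at $s=1$. The polyhedra cut $[0,1]$ into finitely many intervals, on each of which the resulting function $\varphi$ equals one of the resulting affine functions, its pieces. We have $\varphi(0)=\varphi(1)=0$ and need a piece $e$ with $e(0)\le0\le e(1)$. Let $e$ be the last piece, so $e(1)=0$. If $e\le0$ just before $1$, its slope is $\ge0$, so $e(0)\le0$, and we are done. Otherwise $\varphi>0$ just before $1$. Let $s_1<1$ be the last point before $1$ with $\varphi\le0$; it exists since $\varphi(0)=0$. By continuity $\varphi(s_1)=0$, and $\varphi>0$ on $(s_1,1)$. So the piece $e$ starting at $s_1$ has $e(s_1)=0$ and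 positive slope, hence $e(0)\le0<e(1)$.

Now for $b\in Q$ let $S_b=\{i:g_i(b)\ge g(b)\}$ and $h_b=\min_{i\in S_b}g_i$. A component active at $b$ belongs to $S_b$, so $h_b(b)=g(b)$. For any $a$, the claim provides $i\in S_b$ with $g_i(a)\le g(a)$, so $h_b\le g$. Hence $g=\max_bh_b$, and only finitely many distinct $S_b$ occur.

**Step 3.** *This step represents any rational CPWL $H:Q_m\to\mathbf R$ once a coordinate equal to $1$ is available: there is $N\in\mathcal N(m+1)$ with $N(x,1)=H(x)$.* Call the extra coordinate $c$. For an affine function $a\cdot x+b$ take $a\cdot x+bc$. Suppose $\hat g,\hat h\in\mathcal N(m+1)$ serve $g,h$, and let $M\ge\sup|h-g|$ be a positive rational. Then $\max(g,h)=g+(h-g)^+$ is served by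
$$\hat g+\tfrac M2\big(\sigma(\tfrac2M(\hat h-\hat g)-c)+c\big),$$
because $\frac M2(\sigma(\frac{2w}M-1)+1)=w^+$ for $|w|\le M$: if $0\le w\le M$ the argument of $\sigma$ lies in $[-1,1]$, and if $w\le0$ it is $\le-1$. Likewise $\min(g,h)=g-(g-h)^+$. By Step 2, finitely many such operations give $H$ from affine functions.

What happens if we now put a self-made constant for $c$? Take $m=1$, $V(x)=(x-\frac12)^+$, which vanishes for $x\le\delta=\frac14$. Step 3 with $g=0$, $h=x-\frac12$, $M=\frac32$ gives $N(x,c)=\frac34\big(\sigma(\frac{4x-5c}3)+c\big)$. Use $c_1=\sigma(8x)$, which is $1$ for $x\ge\frac18$. For $|x|\le\frac18$ we have $c_1=8x$ and $N(x,c_1)=\frac34(\sigma(-12x)+8x)$, which at $x=\frac1{12}$ equals $\frac34(-1+\frac23)=-\frac14$. But $V(x)-V(-x)=0$ there. In the transition zone, where $c_1$ is neither $1$ nor $-1$, we get an uncontrolled value. The cure is that this value can be capped to $[-1,1]$ and then erased by a gate. Since $\nu-\sigma(\nu)=0$ when $|\nu|\le1$, and $(\nu+1)-\sigma(\nu+1)=\nu$ when $\nu\in[0,1]$, a second switch $c_2$, which is $0$ in the transition zone of $c_1$ and $1$ where the value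 matters, does the job.

**Step 4.** *This step proves: if $0\le V\le1$ is rational CPWL on $Q_m$ and $V=0$ where $t:=\varepsilon x_i\le\delta$ (for fixed $i$, $\varepsilon=\pm1$ and rational $\delta>0$), then $V(x)-V(-x)\in\mathcal N(m)$.* Let $N$ be as in Step 3 for $V$, and put
$$c_1=\sigma\big(\tfrac{2t}\delta\big),\qquad c_2=\sigma\big(\tfrac2\delta(t-\tfrac\delta2\sigma(\tfrac{2t}\delta))\big),\qquad \nu=\sigma(N(x,c_1)),\qquad w=\nu+c_2-\sigma(\nu+c_2). \tag{6}$$
By (5), $w\in\mathcal N(m)$. We check that $w=V(x)-V(-x)$ in each range of $t$. Note that $-x$ has parameter $-t$.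

For $t\ge\delta$: $c_1=1$, and $t-\frac\delta2\ge\frac\delta2$ gives $c_2=1$. So $\nu=\sigma(V(x))=V(x)\in[0,1]$ and $w=V(x)+1-1=V(x)$; and $V(-x)=0$.

For $\frac\delta2\le t\le\delta$: $c_1=1$, so $\nu=V(x)=0$, and $c_2=\frac2\delta(t-\frac\delta2)\in[0,1]$. So $w=c_2-\sigma(c_2)=0$; and $V(x)=V(-x)=0$.

For $|t|\le\frac\delta2$: $\frac\delta2\sigma(\frac{2t}\delta)=t$, so $c_2=0$. Whatever $N(x,c_1)$ is, $|\nu|\le1$, so $w=\nu-\sigma(\nu)=0$; and $V(\pm x)=0$.

For $t\le-\frac\delta2$: both sides are odd, so this follows from the first two cases.

**Step 5.** *This step proves: if $G:Q_m\to\mathbf R$ is odd, rational CPWL, and $G=0$ for $\|x\|_\infty\le2\delta$ ($\delta>0$ rational, $2\delta\le1$), then $G\in\mathcal N(m)$.* The point is to cut $G$ into parts to which Step 4 applies. Let $U=\max(G,0)$. As $G$ is odd, $U(-x)=\max(-G(x),0)$, so $G(x)=U(x)-U(-x)$. Take an integer $M\ge\max U/\delta$, and for each of the $2m$ pairs $(i,\varepsilon)$ put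
$$U_{i,\varepsilon}=\min\big(U,\,M(\varepsilon x_i-\delta)^+\big).$$
Then $U=\max U_{i,\varepsilon}$. Indeed, where $\|x\|_\infty\ge2\delta$ some $\varepsilon x_i\ge2\delta$, so $M(\varepsilon x_i-\delta)\ge M\delta\ge U$ and $U_{i,\varepsilon}=U$; elsewhere $U=0$ and all terms vanish. Enumerate the pairs, and put $V_1=U_1$ and $V_j=(U_j-\max_{l<j}U_l)^+$. Since $V_j=\max_{l\le j}U_l-\max_{l<j}U_l$ for $j\ge2$, the sum telescopes to $\sum_jV_j=U$. Also $0\le V_j\le U_j$, so $V_j$ vanishes where $\varepsilon x_i\le\delta$ for its pair $(i,\varepsilon)$. Divide $V_j$ by a positive rational $\ge\max V_j$ so that Step 4 applies, and multiply back: $V_j(x)-V_j(-x)\in\mathcal N(m)$. Summing over $j$ gives $G\in\mathcal N(m)$.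

**Step 6.** *This step finishes the proof of Theorem 3.* Near $0$, $\Phi_i$ equals a linear function $L_i$. Some full-dimensional piece of $\Phi_i$ meets this neighborhood in a set with interior, so the coefficients of $L_i$ are rational. Write $\Phi_i=L_i+G_i$. Then $G_i$ is odd, rational CPWL, and vanishes near $0$, so $G_i\in\mathcal N(m)$ by Step 5 with a small rational $\delta$. As $L_i\in\mathcal N(m)$, also $\Phi_i\in\mathcal N(m)$, and Step 1 concludes. $\blacksquare$

## 8. Layers in a cycle: one matrix for the whole composition

We prove Theorem 1. Apply Theorem 3 to $\Phi|_{[-1,1]^3}$ from Theorem 2. This gives rational $A_{j+1}:\mathbf R^{n_j}\to\mathbf R^{n_{j+1}}$, $0\le j<d$, with $n_0=n_d=3$. Let $n=n_0+\dots+n_{d-1}$, write $x=(x^{(0)},\dots,x^{(d-1)})$, and let $A$ be the block-cyclic rational matrix for which $x_{t+1}=\sigma(Ax_t)$ reads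
$$x^{(j+1)}_{t+1}=\sigma(A_{j+1}x_t^{(j)}),\qquad j=0,\dots,d-1,\qquad x^{(d)}:=x^{(0)}. \tag{7}$$
For the small layered map of Section 4, with $A_1=\binom12$ and $A_2=(1,-\frac12)$, this recipe gives
$$A=\begin{pmatrix}0&1&-\frac12\\1&0&0\\2&0&0\end{pmatrix}.$$

**Step 1.** *This step shows that every trajectory reaches $0$.* For $t\ge1$ we have $x_t^{(0)}\in[-1,1]^3$. Going once around the cycle (7) gives
$$x^{(0)}_{t+d}=\sigma(A_d\,\sigma(A_{d-1}\cdots\sigma(A_1x^{(0)}_t)))=\Phi(x^{(0)}_t).$$
So each of the $d$ sequences $x^{(0)}_t,x^{(0)}_{t+d},x^{(0)}_{t+2d},\dots$ with $t=1,\dots,d$ is a trajectory of $\Phi$. By Theorem 2 each reaches $0$, and it stays there because $\Phi(0)=0$. Hence there is $T$ with $x^{(0)}_t=0$ for all $t\ge T$. Then $x_t^{(j)}=\sigma(A_j\cdots\sigma(A_1x^{(0)}_{t-j}))=0$ for $t\ge T+j$, and so $x_t=0$ for $t\ge T+d$.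

**Step 2.** *This step finds the unstable eigenvalue.* For small $w$ no $\sigma$ is active, so $A_d\cdots A_1w=\Phi(w)=(2w_1,2w_2,0)$. Hence $A_d\cdots A_1=\mathrm{diag}(2,2,0)$. Since $A$ moves block $j$ to block $j+1$ cyclically, $A^d$ is block-diagonal and its $(0,0)$ block is $A_d\cdots A_1$. So $2$ is an eigenvalue of $A^d$, and $A$ has an eigenvalue $\mu$ with $\mu^d=2$, of modulus $2^{1/d}>1$.

**Step 3.** *This step shows directly that $0$ is not Lyapunov stable.* Let $0<\varepsilon\le\frac12$ and $x_0=(\varepsilon X,0,\dots,0)$. At each time at most one block is nonzero, and at time $sd$ it is block $0$, with $x^{(0)}_{sd}=\Phi^s(\varepsilon X)$. This equals $2^s\varepsilon X$ as long as $2^{s-1}\varepsilon\le\frac12$. Let $s$ be the largest integer with $2^{s-1}\varepsilon\le\frac12$; then $\frac12<2^s\varepsilon\le1$. So the trajectory attains a norm in $(\frac12,1]$ however small $\varepsilon$ is.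

**Step 4.** *This step passes to larger dimensions.* Replace $A$ by $A\oplus0$. The new coordinates are $0$ after one step and do not influence the old ones, so every trajectory still reaches $0$. The eigenvalue and the trajectories of Step 3 are still there. This proves Theorem 1, and the conjecture is false. $\blacksquare$

## 9. In which dimensions the equivalence holds

**Corollary 5.** The conjecture is true for $n\le 2$ (even for real $A$). There is a finite $n^*\ge3$ such that it is true for $n<n^*$ and false for all $n\ge n^*$. For the larger class of odd, bounded, rational CPWL maps that are linear near $0$, the threshold is exactly $3$: convergence of all trajectories implies asymptotic stability if and only if $n\le2$.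

The value of $n^*$ is not determined here: the $n$ of Theorem 1 depends on how many layers Theorem 3 uses.

**Proof.** *First, $n\le2$.* Let $f$ be as in Theorem 4, with all trajectories converging to $0$; this covers $\sigma(A\,\cdot)$ for real $A$ and the larger class. By Theorem 4, $k$ is even and $k<n\le2$, so $k=0$. By (a) no eigenvalue has modulus $1$, so all have modulus $<1$. Since $f=A$ near $0$, the origin is locally asymptotically stable, in particular Lyapunov stable. Together with global convergence this is global asymptotic stability. The converse implication is part of the definition.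

*Next, $n^*$.* If $A$ is a counterexample in dimension $n$, then $A\oplus0$ is one in dimension $n+1$: the new coordinate is $0$ after one step, so global convergence persists, and so does the failure of Lyapunov stability. Hence the set of dimensions in which the conjecture fails is closed under $n\mapsto n+1$. It is nonempty by Theorem 1, and it does not contain $1$ or $2$. Its least element is $n^*$.

*Finally, the larger class for $n\ge3$.* With $\Phi$ from Theorem 2, the map $\Phi\times0:\mathbf R^3\times\mathbf R^{n-3}\to\mathbf R^n$, $(w,u)\mapsto(\Phi(w),0)$, is odd, bounded, rational CPWL and linear near $0$, and all its trajectories reach $0$. The point $(\varepsilon X,0)$ with $0<\varepsilon\le\frac12$ is doubled until its norm lies in $(\frac12,1]$, so $0$ is not Lyapunov stable. $\blacksquare$
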